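\title{Endomorphisms of the semigroup of continuous selfmaps of a Euclidean cell}

\begin{abstract}
Let $S(I^N)$ be the semigroup, under composition, of all continuous selfmaps of the closed $N$-dimensional ball. We prove, for every $N\ge 1$, that an endomorphism $\varphi$ of $S(I^N)$ is either constant, with value an idempotent, or injective and of the form $\varphi(f)=h\circ f\circ h^{-1}\circ v$ with a unique idempotent $v$ and a unique homeomorphism $h$ of $I^N$ onto the range of $v$. No continuity of $\varphi$ is assumed. The proof lets $S(I^N)$ act on the range of $\varphi(\mathrm{id})$. Nontrivial actions on which all constant maps act alike are ruled out by applying the Borsuk--Ulam theorem to an $N$-sphere of small cubes, one of which has shrunk to a point. We also describe, for Hausdorff spaces $T$, all homomorphisms $S(I^N)\to S(T)$ for which the range of $\varphi(\mathrm{id})$ is compact and embeds in $\mathbb R^N$.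
\end{abstract}

\section{The question and the answer}

For a topological space $X$ let $S(X)$ be the semigroup, under composition, of all continuous maps $X\to X$. We write $fg$ for $f\circ g$. An \emph{endomorphism} of $S(X)$ is a map $\varphi:S(X)\to S(X)$ with $\varphi(fg)=\varphi(f)\varphi(g)$ for all $f,g$. Nothing else is required: $\varphi$ need not preserve the identity, and no continuity is assumed. An \emph{idempotent} is an element $v$ with $vv=v$. Its range is then its set of fixed points.

The points of $X$ can be recovered from the semigroup $S(X)$. If $c_x$ denotes the constant map with value $x$, then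
\begin{equation}\label{eq:const}
 f c_x=c_{f(x)},\qquad c_xf=c_x .
\end{equation}
The constant maps are exactly the elements $c$ with $cf=c$ for all $f$, because such a $c$ equals $cc_x$, which is constant. So an automorphism $\varphi$ permutes the constant maps, say $\varphi(c_x)=c_{h(x)}$. Applying $\varphi$ to $fc_x=c_{f(x)}$ gives $\varphi(f)h=hf$, that is, $\varphi(f)=hfh^{-1}$.

For an endomorphism this argument breaks down at the first step: the identity $\varphi(c_x)g=\varphi(c_x)$ is guaranteed only for $g$ in the image of $\varphi$, so $\varphi(c_x)$ need not be constant. Two kinds of endomorphisms are visible. One may send every $f$ to one fixed idempotent $v$. Or one may place a copy of $X$ inside $X$ as a retract: if $h,r\in S(X)$ satisfy $rh=\mathrm{id}$, then $f\mapsto hfr$ is an endomorphism, since $hfr\,hgr=hfgr$. Here $v=hr$ is an idempotent, $h$ is a homeomorphism of $X$ onto the range of $v$, and $r=h^{-1}v$.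

Let $I^N$ be the closed $N$-dimensional ball, $N\ge1$. It was conjectured in \cite{problems} that $S(I^N)$ has no other endomorphisms; the case $N=1$ is known. We prove the conjecture for every $N$.

\begin{theorem}\label{thm:A}
Let $N\ge 1$ and let $\varphi$ be an endomorphism of $S(I^N)$. Either $\varphi$ is constant, with value an idempotent $v$; or $\varphi$ is injective, and there are a unique idempotent $v\in S(I^N)$ and a unique homeomorphism $h$ from $I^N$ onto the range of $v$ such that
\[
 \varphi(f)=h\circ f\circ h^{-1}\circ v\qquad\text{for all } f\in S(I^N).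
\]
\end{theorem}

The proof looks at $\varphi$ through the range $Y$ of $\varphi(\mathrm{id})$, on which $S(I^N)$ acts. For $y\in Y$ the constant maps trace out a map $h_y:I^N\to Y$, $h_y(x)=\varphi(c_x)(y)$, which turns out to be continuous and either injective or constant. If some $h_y$ is injective, invariance of domain and the connectedness of $Y$ show that its image is all of $Y$, and this gives the second alternative. The main difficulty is the case where all $h_y$ are constant, so that the constant maps no longer separate points. Then we must show that the whole action is trivial.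

Dimension must enter here: Example~\ref{ex:collapse} gives a homomorphism $S(I^1)\to S(I^2)$ that is neither constant nor injective. It enters through the Borsuk--Ulam theorem, and the idea is already visible for $N=1$ (Section~\ref{sec:idea}). To apply that theorem we need some continuity in $f$, which is not given. Sections~\ref{sec:AC} and~\ref{sec:limits} provide it.

Besides Tietze's extension theorem we use three theorems without proof:
\begin{itemize}
\item \emph{Borsuk--Ulam}: every continuous map $S^N\to\mathbb R^N$ takes the same value at some pair of antipodal points;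
\item \emph{invariance of domain} (Brouwer): an injective continuous map from an open subset of $\mathbb R^N$ to $\mathbb R^N$ is open;
\item an \emph{automatic continuity} theorem for the homeomorphism group of the line, stated in Section~\ref{sec:AC}.
\end{itemize}

Section~\ref{sec:targets} treats homomorphisms into $S(T)$ for other spaces $T$ (Theorem~\ref{thm:B}).

\section{From endomorphisms to actions}\label{sec:actions}

A homeomorphism $I^N\cong[-1,1]^N$ carries Theorem~\ref{thm:A} for one space to Theorem~\ref{thm:A} for the other, so from now on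
\[
 X=[-1,1]^N,\qquad |u|=\max_i|u_i| .
\]
Balls for $|\cdot|$ are cubes. Let $\kappa:\mathbb R^N\to X$ be coordinatewise truncation to $[-1,1]$, and let $e_1$ be the first unit vector. Convergence $f_n\to f$ in $S(X)$ always means uniform convergence. Tietze's theorem, applied to each coordinate, says that \emph{every continuous map from a closed subset of $X$ into $X$ extends to an element of $S(X)$}.

An \emph{action} of $S(X)$ on a compact metrizable space $Y$ is a monoid homomorphism $S(X)\to S(Y)$, written $f\mapsto(y\mapsto f\cdot y)$. Thus each map $y\mapsto f\cdot y$ is continuous, $(fg)\cdot y=f\cdot(g\cdot y)$ and $\mathrm{id}\cdot y=y$. No continuity in $f$ is assumed.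

\begin{lemma}\label{lem:reduction}
Let $T$ be a topological space, $\varphi:S(X)\to S(T)$ a homomorphism, and $v=\varphi(\mathrm{id})$. Then $v$ is idempotent. If $Y=v(T)$ is compact and metrizable, then $f\cdot y=\varphi(f)(y)$ defines an action of $S(X)$ on $Y$, and
\begin{equation}\label{eq:phi}
 \varphi(f)(t)=f\cdot v(t)\qquad(f\in S(X),\ t\in T).
\end{equation}
\end{lemma}

\begin{proof}
Apply $\varphi$ to $\mathrm{id}\,\mathrm{id}=\mathrm{id}$ and to $\mathrm{id}\,f=f=f\,\mathrm{id}$: this gives $vv=v$ and $v\varphi(f)=\varphi(f)=\varphi(f)v$. Hence $\varphi(f)$ maps $T$ into $v(T)=Y$ and restricts to a continuous selfmap of $Y$, and $\mathrm{id}\cdot y=v(y)=y$ for $y\in Y$. Multiplicativity is that of $\varphi$. The equality $\varphi(f)=\varphi(f)v$ is \eqref{eq:phi}.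
\end{proof}

Let $S(X)$ act on $Y$. For $y\in Y$ define
\[
 h_y:X\to Y,\qquad h_y(x)=c_x\cdot y .
\]
The two identities in \eqref{eq:const} become
\begin{equation}\label{eq:h}
 f\cdot h_y(x)=h_y(f(x)),\qquad c_x\cdot(f\cdot y)=h_y(x).
\end{equation}
For the tautological action of $S(X)$ on $X$, every $h_y$ is the identity. For the trivial action, $f\cdot y=y$, the map $h_y$ is constant with value $y$. There are also nontrivial actions for which every $h_y$ is constant.

\begin{example}\label{ex:collapse}
Let $N=1$ and consider
\[
 e:[-1,1]^2\to\mathbb R^2,\qquad e(x,y)=\Bigl(\frac{y-x}2,\ \frac{|y-x|\,(x+y)}4\Bigr).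
\]
The diagonal goes to $0$. Off the diagonal $e$ is injective and nonzero: the first coordinate determines $y-x\neq0$, and then the second determines $x+y$. Since the square is given by $|y-x|+|x+y|\le2$, the image is
\[
 W=\{(u_1,u_2): |u_1|\le 1,\ |u_2|\le |u_1|(1-|u_1|)\},
\]
two disks with one common point. By compactness $e$ is a quotient map onto $W$, so $W$ is the square with its diagonal collapsed. Every $f\times f$ maps the diagonal into itself, so $f\cdot e(x,y)=e(f(x),f(y))$ defines an action of $S([-1,1])$ on $W$. All constants act alike, $c_x\cdot e(a,b)=e(x,x)=0$, but the action is not trivial.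

Truncating $u_2$ to the interval $\bigl[-|u_1|(1-|u_1|),\,|u_1|(1-|u_1|)\bigr]$ defines a retraction $r$ of $[-1,1]^2$ onto $W$. Hence $\varphi(f)(u)=f\cdot r(u)$ is a homomorphism $S([-1,1])\to S([-1,1]^2)$. It is not injective, since all $\varphi(c_x)$ coincide, and it is not constant, since $\varphi(\mathrm{id})=r$ and $\varphi(c_0)$ is a constant map.
\end{example}

\begin{lemma}\label{lem:hy}
Let $S(X)$ act on a compact metrizable space $Y$. Each $h_y$ is continuous, and it is either constant or injective.
\end{lemma}

\begin{proof}
Suppose $h_y(a)=h_y(b)$ with $a\ne b$. For any $p,q\in X$ choose $f\in S(X)$ with $f(a)=p$ and $f(b)=q$. By \eqref{eq:h}, $h_y(p)=f\cdot h_y(a)=f\cdot h_y(b)=h_y(q)$. So $h_y$ is constant.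

Now let $h=h_y$ be injective. To prove that $h$ is continuous we find one nontrivial convergent sequence that $h$ respects, and then move it anywhere by elements of $S(X)$. The set $h(X)$ is uncountable and lies in a separable metrizable space, so it is not discrete. Hence there are points $x'$ and $x'_n$ of $X$, all distinct, with $h(x'_n)\to h(x')$.

We claim that $x'_n\to x'$. Otherwise some closed set $C\not\ni x'$ contains $x'_n$ for infinitely many $n$. Fix $p\in X$ and choose $g\in S(X)$ with $g=p$ on $C$ and $g(x')\ne p$. For these $n$ we have $g\cdot h(x'_n)=h(g(x_n'))=h(p)$. In the limit $g\cdot h(x')=h(p)$, that is, $h(g(x'))=h(p)$. Injectivity gives $g(x')=p$, a contradiction.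

Let $x_n\to x$ be any convergent sequence in $X$. The set $\{x'\}\cup\{x'_n:n\ge1\}$ is closed, and $x'_n\mapsto x_n$, $x'\mapsto x$ is continuous on it, so there is $f\in S(X)$ with $f(x'_n)=x_n$ and $f(x')=x$. Then $h(x_n)=f\cdot h(x'_n)\to f\cdot h(x')=h(x)$.
\end{proof}

\section{The idea in dimension one}\label{sec:idea}

Call an action on a compact metrizable space $F$ \emph{collapsed to} $z\in F$ if
\[
 c_x\cdot w=z\qquad\text{for all }x\in X,\ w\in F .
\]
Then $z$ is fixed by everything: $f\cdot z=f\cdot(c_x\cdot z)=c_{f(x)}\cdot z=z$. We want to show that if $F$ embeds in $\mathbb R^N$, then $F=\{z\}$.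

The constants do not distinguish points of $F$, so we use the next simplest maps, which shrink $X$ to a small cube. For $|x|\le\frac12$ and $0<t\le\frac18$ let
\[
 \sigma_{x,t}\in S(X),\qquad \sigma_{x,t}(u)=x+tu .
\]
The image of $\sigma_{x,t}$ is the cube with center $x$ and radius $t$. The next lemma says that, for $w\ne z$, disjoint cubes give distinct points of $F$, and that these points differ from $z$.

\begin{lemma}\label{lem:separate}
Let an action on $F$ be collapsed to $z$, and let $w\in F$, $w\neq z$.
\begin{enumerate}
\item[(a)] $\sigma_{x,t}\cdot w\ne z$ for all $x,t$.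
\item[(b)] If $|x-x'|>t+t'$, then $\sigma_{x,t}\cdot w\ne\sigma_{x',t'}\cdot w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k\in S(X)$ extend $\sigma_{x,t}^{-1}:\sigma_{x,t}(X)\to X$. Then $k\cdot(\sigma_{x,t}\cdot w)=w\neq z=k\cdot z$.

(b) The cubes $\sigma_{x,t}(X)$ and $\sigma_{x',t'}(X)$ are disjoint. Let $k\in S(X)$ equal $\sigma_{x,t}^{-1}$ on the first and $0$ on the second. Then $k\cdot(\sigma_{x,t}\cdot w)=w$, while $k\cdot(\sigma_{x',t'}\cdot w)=c_0\cdot w=z\ne w$.
\end{proof}

Let $N=1$, let $F\subset\mathbb R$ be compact, and suppose $w\ne z$. Move two intervals $A(p)$ and $B(p)$, $0\le p\le4$, as in Figure~\ref{fig:bands}. The center of $A$ is $0,\frac14,\frac12,\frac12$ at the times $p=0,1,3,4$ and is linear in between. Its radius is $\frac18$ for $p\le3$ and then decreases linearly to $0$. So $A$ slides from $[-\frac18,\frac18]$ to the right and then shrinks to the point $\frac12$. The interval $B(p)=-A(4-p)$ starts as the point $-\frac12$, grows to radius $\frac18$, and then slides to $[-\frac18,\frac18]$. At each time $A(p)$ and $B(p)$ are disjoint, since their centers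 are at distance at least $\frac12$ and their radii add up to at most $\frac14$. At most one of them is a point.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2cm,y=2.8cm]
\fill[gray!35] (0,-.125)--(1,.125)--(3,.375)--(4,.5)--(3,.625)--(1,.375)--(0,.125)--cycle;
\fill[gray!65] (0,-.5)--(1,-.625)--(3,-.375)--(4,-.125)--(4,.125)--(3,-.125)--(1,-.375)--cycle;
\draw[->] (0,-.85)--(0,.85);
\draw[->] (0,-.75)--(4.4,-.75) node[right] {$p$};
\foreach \p in {0,1,3,4} \draw (\p,-.73)--(\p,-.77) node[below] {$\p$};
\foreach \y/\lab in {-.5/{-\frac12},0/0,.5/{\frac12}} \draw (.03,\y)--(-.03,\y) node[left] {$\lab$};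
\node at (2,.375) {$A(p)$};
\node at (2,-.375) {$B(p)$};
\end{tikzpicture}
\caption{Two moving intervals in $[-1,1]$ (vertical direction), disjoint at every time $p$. The light interval $A$ starts as $[-\frac18,\frac18]$ and shrinks to the point $\frac12$ at $p=4$; the dark interval $B$ starts as the point $-\frac12$ and ends where $A$ started.}
\label{fig:bands}
\end{figure}

Let $\alpha(p)=\sigma_{x,t}\cdot w$ if $A(p)=[x-t,x+t]$ with $t>0$, and $\alpha(p)=z$ if $A(p)$ is a point. Define $\beta(p)$ from $B(p)$ in the same way. Then
\[
 \alpha(4)=z=\beta(0),\qquad \alpha(0)=\sigma_{0,1/8}\cdot w=\beta(4),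
\]
so the real function $\alpha-\beta$ takes opposite values at $p=0$ and $p=4$. If it is continuous, it has a zero, which contradicts Lemma~\ref{lem:separate}.

Two continuity statements are missing: $\sigma_{x,t}\cdot w$ must depend continuously on $(x,t)$, and it must tend to $z$ when $t\to0$. They are proved for all $N$ in the next two sections. Section~\ref{sec:BU} then replaces the intermediate value theorem by the Borsuk--Ulam theorem.

\section{Moving a cube}\label{sec:AC}

The first kind of continuity comes from an automatic continuity theorem. Rosendal and Solecki \cite{RS} proved that \emph{every homomorphism from the homeomorphism group of $\mathbb R$, with the compact-open topology, into a separable topological group is continuous}. (Mann \cite{Mann} gives the same statement for $\mathrm{Homeo}(M)$, $M$ any compact manifold, possibly with boundary; one may take $M=[-1,1]$.) We use it in this form: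

\begin{quote}
\textbf{(AC)} Every homomorphism from $\mathrm{Homeo}([-1,1])$, with the uniform topology, into a separable metrizable group is continuous.
\end{quote}

To deduce (AC), restrict homeomorphisms of $[-1,1]$ to $(-1,1)$. Since a homeomorphism of $(-1,1)$ is strictly monotone and extends to the endpoints, restriction is a group isomorphism $R:\mathrm{Homeo}([-1,1])\to\mathrm{Homeo}((-1,1))$. It is continuous from the uniform to the compact-open topology. As $(-1,1)\cong\mathbb R$, the cited theorem applies to $\mathrm{Homeo}((-1,1))$. So if $\pi$ is a homomorphism as in (AC), then $\pi R^{-1}$ is continuous, and hence so is $\pi=(\pi R^{-1})R$. Finally, the increasing homeomorphisms form an open subgroup of index $2$, and a homomorphism that is continuous on an open subgroup is continuous. So it does not matter whether the theorem is quoted for all homeomorphisms or only for the increasing ones.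

The map $\sigma_{x,t}$ is not a homeomorphism of $X$, but it is the fixed map $\sigma_{0,1/8}$ followed by a homeomorphism that varies with $(x,t)$.

\begin{lemma}\label{lem:move}
Let $S(X)$ act on a compact metrizable space $Y$. For each $w\in Y$ the map $(x,t)\mapsto\sigma_{x,t}\cdot w$ is continuous on $\{|x|\le\frac12\}\times(0,\frac18]$.
\end{lemma}

\begin{proof}
For $|a|\le\frac12$ and $0<t\le\frac18$ let $\theta_{a,t}$ be the piecewise linear increasing homeomorphism of $[-1,1]$ with nodes
\[
 -1\mapsto-1,\qquad -\tfrac18\mapsto a-t,\qquad \tfrac18\mapsto a+t,\qquad 1\mapsto1 .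
\]
It depends continuously on $(a,t)$ in the uniform metric, and $\theta_{a,t}(s)=a+8ts$ for $|s|\le\frac18$. Since $\sigma_{0,1/8}(u)=u/8$,
\[
 \sigma_{x,t}=(\theta_{x_1,t}\times\dots\times\theta_{x_N,t})\circ\sigma_{0,1/8}.
\]
For $\theta\in\mathrm{Homeo}([-1,1])$ and $1\le i\le N$ let $\pi_i(\theta)$ be the selfmap of $Y$ by which $\mathrm{id}\times\dots\times\theta\times\dots\times\mathrm{id}$ ($\theta$ in position $i$) acts. Since $\pi_i(\theta)$ has the inverse $\pi_i(\theta^{-1})$, this is a homomorphism $\pi_i:\mathrm{Homeo}([-1,1])\to\mathrm{Homeo}(Y)$. As $Y$ is compact metrizable, the space of continuous maps $Y\to Y$ with the uniform metric is separable. Hence $\mathrm{Homeo}(Y)$ with the uniform topology is a separable metrizable group, and it acts jointly continuously on $Y$. By (AC) each $\pi_i$ is continuous, so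
\[
 \sigma_{x,t}\cdot w=\pi_1(\theta_{x_1,t})\cdots\pi_N(\theta_{x_N,t})(\sigma_{0,1/8}\cdot w)
\]
is continuous in $(x,t)$.
\end{proof}

\section{Shrinking a cube to a point}\label{sec:limits}

As $t\to0$ the homeomorphisms $\theta_{a,t}$ degenerate, and (AC) says nothing. We need a separate argument for limits at constant maps. It uses a one-sided form of continuity that every function has at all but countably many points.

\begin{lemma}\label{lem:onesided}
Let $Y$ be a separable metrizable space and $\psi:[-1,1]\to Y$ any function. For all but countably many $s$ there are $s_n<s$, strictly increasing to $s$, with $\psi(s_n)\to\psi(s)$.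
\end{lemma}

\begin{proof}
Fix a metric $d$ and a countable base of $Y$. Let $s>-1$ admit no such sequence. Then for some $\varepsilon>0$ no $s'\in(s-\varepsilon,s)\cap[-1,1]$ satisfies $d(\psi(s'),\psi(s))<\varepsilon$. So there are a rational $r<s$ and a member $O$ of the base with $\psi(s)\in O$ and $\psi(s')\notin O$ for all $s'\in(r,s)\cap[-1,1]$. Each pair $(r,O)$ belongs to at most one $s$: if it belonged to $s<s'$, then $s\in(r,s')$ would give $\psi(s)\notin O$. There are only countably many pairs.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $S(X)$ act on a compact metrizable space $Y$. If $f_n\to c_q$ in $S(X)$, then $f_n\cdot y\to c_q\cdot y$ for every $y\in Y$.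
\end{lemma}

The idea is as follows. Let $l_m$ map $X$ onto cubes that shrink to $0$ and lie in $\{u_1\ge0\}$, and let $w'$ be a limit point of the sequence $l_m\cdot y$. Think of $w'$ as what the action sees of an infinitesimal cube at $0$, and of $\tau_s\cdot w'$, where $\tau_s(u)=\frac12(u+se_1)$, as an infinitesimal cube at $\frac s2e_1$. Take points $q_n=\frac{s_n}2e_1$ converging to $q=\frac s2e_1$ from the left, and a map $k$ that is constant near each $q_n$, with value $q_n$, but is the identity on $\{u_1\ge\frac s2\}$. Then $k$ turns the infinitesimal cubes at the $q_n$ into honest points. It leaves the one at $q$ alone, because the cubes shrinking to $q$ lie in $\{u_1\ge\frac s2\}$. If $\tau_{s_n}\cdot w'\to\tau_s\cdot w'$, then continuity of $y'\mapsto k\cdot y'$ forces the infinitesimal cube at $q$ to be the point $h_y(q)$. Lemma~\ref{lem:onesided} supplies such $s$ and $s_n$.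

\begin{proof}
\emph{Step 1: a special sequence.} For $n\ge1$ let
\[
 l_n(u)=2^{-n}e_1+2^{-n-3}u,\qquad B_n=l_n(X).
\]
On $B_n$ the first coordinate lies between $\frac78 2^{-n}$ and $\frac98 2^{-n}$. So the cubes $B_n$ lie in $X\cap\{u_1\ge0\}$ and, since $\frac98<2\cdot\frac78$, they are pairwise disjoint. We show that $l_n\cdot y\to h_y(0)$. As $Y$ is compact, it suffices to show that $w'=h_y(0)$ whenever $l_m\cdot y\to w'$ along some infinite set $M$ of indices $m$.

For $s\in[-1,1]$ let $\tau_s(u)=\frac12(u+se_1)$ and $\rho_s(u)=\kappa(2u-se_1)$. Both belong to $S(X)$, and $\rho_s\tau_s=\mathrm{id}$. By Lemma~\ref{lem:onesided}, applied to $\psi(s)=\tau_s\cdot w'$, there are $s$ and $s_n$, strictly increasing to $s$, with $\tau_{s_n}\cdot w'\to\tau_s\cdot w'$. Put $q_n=\frac{s_n}2e_1$ and $q=\frac s2e_1$. Let $d_n>0$ be the distance from $\frac{s_n}2$ to the set consisting of $\frac s2$ and all $\frac{s_m}2$ with $m\ne n$; note that $d_n\le\frac12(s-s_n)\le1$. Choose $0<r_n<\frac14d_n$ and let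
\[
 Q_n=\{u:|u-q_n|\le2r_n\}.
\]
Since $|q_n|\le\frac12$ and $2r_n<\frac12$, we have $Q_n\subset X$. Since $2r_n+2r_m<\frac12(d_n+d_m)\le|q_n-q_m|$ for $m\ne n$, the $Q_n$ are pairwise disjoint. Since $2r_n<\frac12(s-s_n)$, they lie in $\{u_1<\frac s2\}$. Finally $r_n\to0$, because $d_n\le\frac12(s-s_n)\to0$.

Define $k$ to be the identity off $\bigcup Q_n$, and on $Q_n$ let
\[
 k(u)=\begin{cases}
 q_n,&|u-q_n|\le r_n,\\[2pt]
 q_n+\Bigl(2-\dfrac{2r_n}{|u-q_n|}\Bigr)(u-q_n),& r_n\le|u-q_n|\le2r_n .
 \end{cases}
\]
The two formulas agree for $|u-q_n|=r_n$, and $k(u)=u$ for $|u-q_n|=2r_n$. For $u\in Q_n$ with $|u-q_n|\geq r_n$ we have $|k(u)-q_n|=2|u-q_n|-2r_n\le2r_n$. So $k(Q_n)\subset Q_n$ and $|k(u)-u|\le4r_n$ on $Q_n$. Hence $k$ is the uniform limit of the continuous maps obtained by modifying the identity only on $Q_1,\dots,Q_j$, and so $k\in S(X)$.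

Now we compare $k\tau_{s_n}$ and $k\tau_s$ on $w'$; limits are along $m\in M$.
\begin{itemize}
\item For fixed $n$ and all large $m$, $\tau_{s_n}l_m(u)=q_n+\frac12l_m(u)$ lies within $r_n$ of $q_n$ for all $u\in X$. So $k\tau_{s_n}l_m=c_{q_n}$ and
\[
 k\tau_{s_n}\cdot w'=\lim_m\, k\tau_{s_n}l_m\cdot y=h_y(q_n).
\]
\item For all $m$, $\tau_sl_m(X)\subset\{u_1\ge\frac s2\}$ because $l_m(X)\subset\{u_1\ge0\}$. There $k$ is the identity, so
\[
 k\tau_s\cdot w'=\lim_m\, k\tau_sl_m\cdot y=\lim_m\,\tau_sl_m\cdot y=\tau_s\cdot w' .
\]
\end{itemize}
Let $n\to\infty$ in $k\cdot(\tau_{s_n}\cdot w')=h_y(q_n)$. The left side tends to $k\cdot(\tau_s\cdot w')=\tau_s\cdot w'$, and the right side tends to $h_y(q)$ because $h_y$ is continuous (Lemma~\ref{lem:hy}). So $\tau_s\cdot w'=h_y(q)$. Acting by $\rho_s$ we get $w'=h_y(\rho_s(q))=h_y(0)$.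

\emph{Step 2: the general case.} Let $f_n\to c_q$. On the compact set $\{0\}\cup\bigcup_nB_n$ let $k=f_nl_n^{-1}$ on $B_n$ and $k(0)=q$. This is continuous at $0$ because $f_n\to c_q$ uniformly, and it is continuous elsewhere because each $B_n$ is open in the set. Extend it to $k\in S(X)$. Then $kl_n=f_n$, and by Step 1
\[
 f_n\cdot y=k\cdot(l_n\cdot y)\to k\cdot h_y(0)=h_y(k(0))=h_y(q)=c_q\cdot y.\qedhere
\]
\end{proof}

\section{Collapsed actions in $\mathbb R^N$ are trivial}\label{sec:BU}

The cubes of a fixed radius whose centers have a fixed norm form an $(N-1)$-sphere, on which $x\mapsto-x$ is the antipodal map. This is one dimension too few for the Borsuk--Ulam theorem with values in $\mathbb R^N$. The extra dimension comes from suspending this sphere of directions. At one pole the direction is forgotten because the cube has moved to the center of $X$. At the other pole it is forgotten because the cube has shrunk to a point, and all points of $X$ act alike. For $N=1$ the suspension is a circle. As one runs through half of it, from the first pole to the second, a point and its antipode give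 the intervals $A(p)$ and $B(p)$ of Figure~\ref{fig:bands}.

\begin{proposition}\label{prop:collapsed}
Let an action of $S(X)$ on a compact space $F$ be collapsed to $z\in F$, and suppose that $F$ embeds in $\mathbb R^N$. Then $F=\{z\}$.
\end{proposition}

\begin{proof}
Suppose there is $w\in F$ with $w\neq z$. Let
\[
 \Sigma=\{(\xi,\eta)\in\mathbb R^N\times\mathbb R:\max(|\xi|,|\eta|)=1\},
\]
which is homeomorphic to $S^N$ by radial projection, an odd map. Define $g:\Sigma\to F$ by
\[
\begin{aligned}
 g(\xi,1)&=\sigma_{\xi/4,\;1/8}\cdot w &&(|\xi|\le1),\\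
 g(\xi,\eta)&=\sigma_{(3-\eta)\xi/8,\;1/8}\cdot w &&(|\xi|=1),\\
 g(\xi,-1)&=\sigma_{\xi/(2|\xi|),\;|\xi|/8}\cdot w &&(0<|\xi|\le1),\\
 g(0,-1)&=z .
\end{aligned}
\]
All centers have norm at most $\frac12$ and all radii are at most $\frac18$. The definitions agree on overlaps: for $|\xi|=\eta=1$ center and radius are $\frac\xi4,\frac18$ in both formulas, and for $|\xi|=1$, $\eta=-1$ they are $\frac\xi2,\frac18$ in both.

\emph{Continuity.} Away from $(0,-1)$ the center and the radius depend continuously on the point of $\Sigma$, so $g$ is continuous there by Lemma~\ref{lem:move}. Near $(0,-1)$ all points of $\Sigma$ have $\eta=-1$. Let $0\ne\xi_j\to0$ and let $f_j$ be the map $\sigma$ with center $\xi_j/(2|\xi_j|)$ and radius $|\xi_j|/8$. Every subsequence has a further subsequence along which the centers converge to some $q\in X$. Along it $f_j\to c_q$, and so $f_j\cdot w\to c_q\cdot w=z$ by Lemma~\ref{lem:limit}. Hence $g(\xi_j,-1)\to z=g(0,-1)$.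

\emph{Antipodal points have different images.} There are three kinds of pairs.
\begin{itemize}
\item $(\xi,\eta)$ and $(-\xi,-\eta)$ with $|\xi|=1$ and $|\eta|<1$: the centers are $\frac{3-\eta}8\xi$ and $-\frac{3+\eta}8\xi$, at distance $\frac34$, and the radii add up to $\frac14$. Lemma~\ref{lem:separate}(b) applies.
\item $(\xi,1)$ and $(-\xi,-1)$ with $0<|\xi|\le1$: the centers $\frac\xi4$ and $-\frac{\xi}{2|\xi|}$ have distance $\frac{|\xi|}4+\frac12$, which exceeds the sum $\frac18+\frac{|\xi|}8$ of the radii. Lemma~\ref{lem:separate}(b) applies.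
\item $(0,1)$ and $(0,-1)$: the images are $\sigma_{0,1/8}\cdot w$ and $z$, which differ by Lemma~\ref{lem:separate}(a).
\end{itemize}
Composing $g$ with an embedding $F\to\mathbb R^N$ and with the odd homeomorphism $S^N\cong\Sigma$ contradicts the Borsuk--Ulam theorem.
\end{proof}

Example~\ref{ex:collapse} shows that $\mathbb R^N$ cannot be replaced by $\mathbb R^{N+1}$ here, at least for $N=1$.

\begin{corollary}\label{cor:fixed}
Let $S(X)$ act on a compact set $Y\subset\mathbb R^N$. If $h_y$ is constant, then $f\cdot y=y$ for all $f\in S(X)$.
\end{corollary}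

\begin{proof}
Let $z$ be the value of $h_y$ and put
\[
 F=\{w\in Y: c_x\cdot w=z\text{ for all }x\in X\}.
\]
This set is closed, and $y\in F$. It is invariant: if $w\in F$, then $c_x\cdot(f\cdot w)=c_x\cdot w=z$. Also $z\in F$, since $z=c_x\cdot y$ and $F$ is invariant. So $S(X)$ acts on the compact set $F\subset\mathbb R^N$, and this action is collapsed to $z$. By Proposition~\ref{prop:collapsed}, $F=\{z\}$. Hence $y=z$ and $f\cdot y\in F=\{y\}$ for all $f$.
\end{proof}

\section{Injective maps \texorpdfstring{$h_y$}{h} and the proof of Theorem~\ref{thm:A}}\label{sec:proof}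

It remains to treat points $y$ for which $h_y$ is injective. On $h_y(X)$ the action is determined by \eqref{eq:h}: it is $f\cdot h_y(x)=h_y(f(x))$. The question is whether $h_y(X)$ fills $Y$.

\begin{lemma}\label{lem:open}
Let $S(X)$ act on a compact set $Y\subset\mathbb R^N$ and let $h_y$ be injective. Then $h_y$ is an embedding, and $h_y(X)$ is open and closed in $Y$.
\end{lemma}

\begin{proof}
Put $h=h_y$. By Lemma~\ref{lem:hy} and compactness of $X$, $h$ is an embedding and $h(X)$ is closed. By invariance of domain, $h(\mathrm{int}\,X)$ is open in $\mathbb R^N$, hence in $Y$. This does not yet cover the boundary of $X$, but the action can pull boundary points inside. Let $f(u)=\frac u2$ and $g(u)=\kappa(2u)$, so that $gf=\mathrm{id}$ and $f(X)\subset\mathrm{int}\,X$. Suppose that $h(X)$ is not open in $Y$. Then there are $p\in X$ and $y_n\in Y\setminus h(X)$ with $y_n\to h(p)$. We have $f\cdot y_n\to f\cdot h(p)=h(f(p))\in h(\mathrm{int}\,X)$, so for large $n$ there is $x_n\in X$ with $f\cdot y_n=h(x_n)$. Then $y_n=g\cdot(f\cdot y_n)=h(g(x_n))\in h(X)$, a contradiction.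
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varphi$ be an endomorphism of $S(X)$, let $v=\varphi(\mathrm{id})$ and $Y=v(X)$. The set $Y\subset\mathbb R^N$ is nonempty, compact and connected. By Lemma~\ref{lem:reduction}, $v$ is idempotent, $S(X)$ acts on $Y$ by $f\cdot y=\varphi(f)(y)$, and $\varphi(f)(u)=f\cdot v(u)$ for $u\in X$.

Suppose first that $h=h_y$ is injective for some $y\in Y$. By Lemma~\ref{lem:open} and connectedness, $h$ is a homeomorphism of $X$ onto $Y$. By \eqref{eq:h}, $f$ acts on $Y$ as $hfh^{-1}$, so $\varphi(f)=hfh^{-1}v$. Since $vh=h$, we have $\varphi(f)h=hf$. As $h$ is injective, $\varphi(f)$ determines $f$, that is, $\varphi$ is injective.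

For uniqueness, suppose that $\varphi(f)=hfh^{-1}v$ for all $f$, where $v$ is any idempotent and $h$ any homeomorphism of $X$ onto its range. Taking $f=\mathrm{id}$ gives $v=\varphi(\mathrm{id})$. Taking $f=c_x$ shows that $\varphi(c_x)$ is the constant map with value $h(x)$. So $\varphi$ determines $v$ and $h$.

In the remaining case every $h_y$, $y\in Y$, is constant (Lemma~\ref{lem:hy}). By Corollary~\ref{cor:fixed} every $f$ fixes every point of $Y$, so $\varphi(f)(u)=f\cdot v(u)=v(u)$. Thus $\varphi$ is constant with value $v$.

Since $S(X)$ has more than one element, $\varphi$ cannot be both constant and injective.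
\end{proof}

\begin{corollary}\label{cor:monoid}
For $h,r\in S(I^N)$ with $rh=\mathrm{id}$ let $\varphi_{h,r}(f)=hfr$. Then $(h,r)\mapsto\varphi_{h,r}$ is a bijection from the set of these pairs onto the set of non-constant endomorphisms of $S(I^N)$, and
\[
 \varphi_{h,r}\,\varphi_{h',r'}=\varphi_{hh',\,r'r}.
\]
A non-constant endomorphism $\varphi$ with $\varphi(\mathrm{id})=\mathrm{id}$ is an inner automorphism $f\mapsto hfh^{-1}$.
\end{corollary}

\begin{proof}
If $rh=\mathrm{id}$, then $hfr\,hgr=hfgr$, so $\varphi_{h,r}$ is an endomorphism. It is injective because $r\,\varphi_{h,r}(f)\,h=f$; hence it is not constant. Here $v=hr$ is an idempotent. Its range is $h(I^N)$ because $r$ is onto, $h$ is a homeomorphism onto that range, and $h^{-1}v=r$. Conversely, if $v$ is an idempotent and $h$ is a homeomorphism of $I^N$ onto its range, then $r=h^{-1}v$ satisfies $rh=\mathrm{id}$ (because $vh=h$) and $hr=v$. So pairs $(h,r)$ correspond to pairs $(v,h)$ as in Theorem~\ref{thm:A}, with $hfr=hfh^{-1}v$, and that theorem gives the bijection. The composition rule is $h(h'fr')r=(hh')f(r'r)$, where $r'r\,hh'=\mathrm{id}$.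 If $\varphi_{h,r}(\mathrm{id})=hr=\mathrm{id}$, then $r=h^{-1}$.
\end{proof}

\section{Other targets}\label{sec:targets}

The proof of Theorem~\ref{thm:A} used only that $Y$ is nonempty, compact, connected and contained in $\mathbb R^N$. Without connectedness, $Y$ splits into fixed points and copies of $I^N$.

\begin{theorem}\label{thm:B}
Let $N\ge1$, let $T$ be a Hausdorff space, $\varphi:S(I^N)\to S(T)$ a homomorphism and $v=\varphi(\mathrm{id})$. Suppose that $Y=v(T)$ is compact and embeds in $\mathbb R^N$. Then there are a unique closed set $Y_0\subset Y$ and a unique countable (possibly empty) set of embeddings $h_i:I^N\to Y$ with the following properties: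
\begin{enumerate}
\item[(i)] the images $h_i(I^N)$ are pairwise disjoint and open in $Y$, and $Y\setminus Y_0=\bigsqcup_ih_i(I^N)$;
\item[(ii)] if there are infinitely many $h_i$, then $\operatorname{diam}h_i(I^N)\to0$;
\item[(iii)] for all $f\in S(I^N)$ and $t\in T$,
\begin{equation}\label{eq:B}
 \varphi(f)(t)=\begin{cases} v(t),& v(t)\in Y_0,\\ h_ifh_i^{-1}v(t),& v(t)\in h_i(I^N).\end{cases}
\end{equation}
\end{enumerate}
Conversely, let $v\in S(T)$ be an idempotent whose range $Y$ is compact and metrizable, and let $Y_0\subset Y$ be a closed set and $(h_i)$ a countable family of embeddings $I^N\to Y$ satisfying (i) and (ii). Then \eqref{eq:B} defines a homomorphism $\varphi:S(I^N)\to S(T)$.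
\end{theorem}

Diameters refer to any metric for the topology of $Y$; since $Y$ is compact, (ii) does not depend on the choice. We call the sets $h_i(I^N)$ the \emph{copies}.

\begin{proof}
We may replace $I^N$ by $X$ and, in the first part, regard $Y$ as a subset of $\mathbb R^N$. By Lemma~\ref{lem:reduction}, $S(X)$ acts on $Y$ and $\varphi(f)(t)=f\cdot v(t)$. Let $Y_0$ be the set of points of $Y$ fixed by all $f$. It is closed.

\emph{Decomposition.} Let $y\in Y$. If $h_y$ is constant, then $y\in Y_0$ by Corollary~\ref{cor:fixed}. Otherwise $h_y$ is an embedding with image open and closed in $Y$ (Lemmas~\ref{lem:hy} and~\ref{lem:open}). We show that $y$ itself lies in $h_y(X)$; in Theorem~\ref{thm:A} this was automatic by connectedness. Let $f_n(u)=\frac un$ and $g_n(u)=\kappa(nu)$, so that $g_nf_n=\mathrm{id}$. By Lemma~\ref{lem:limit}, $f_n\cdot y\to c_0\cdot y=h_y(0)$. Since $h_y(X)$ is open in $Y$, for large $n$ there is $x_n$ with $f_n\cdot y=h_y(x_n)$, and $y=g_n\cdot(f_n\cdot y)=h_y(g_n(x_n))\in h_y(X)$.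

On $h_y(X)$ the map $f$ acts as $h_yfh_y^{-1}$. In particular $c_b$ moves $h_y(a)$ if $b\ne a$, so $h_y(X)\cap Y_0=\emptyset$. Let $h_y$ and $h_{y'}$ be injective. If $w=h_y(a)=h_{y'}(b)$, then $h_w(x)=c_x\cdot h_y(a)=h_y(x)$ and likewise $h_w(x)=h_{y'}(x)$, so $h_y=h_{y'}$. Thus distinct injective maps $h_y$ have disjoint images. These are nonempty open sets in a second countable space, so there are countably many of them. Let $h_i$ be the distinct injective maps $h_y$. We have proved (i) and (iii).

\emph{Diameters.} If (ii) fails, there are $\varepsilon>0$, infinitely many distinct indices $i$ and points $x_i,x'_i\in X$ such that $h_i(x_i)$ and $h_i(x'_i)$ are at distance at least $\varepsilon$. Passing to a subsequence we may assume $h_i(x_i)\to y$ and $h_i(x'_i)\to y'$. Each copy $h_j(X)$ is open and disjoint from the other copies, so it contains neither $y$ nor $y'$. Hence $y,y'\in Y_0$. For any fixed $x\in X$ we get $h_i(x)=c_x\cdot h_i(x_i)\to c_x\cdot y=y$, and in the same way $h_i(x)\to y'$. So $y=y'$, which contradicts the choice of $\varepsilon$.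

\emph{Uniqueness.} Let $Y_0$ and $(h_i)$ be any data with (i)--(iii). By \eqref{eq:B}, $Y_0$ is the set of points of $Y$ fixed by all $f$, since no point of a copy is fixed by all constants. For $y\in h_i(X)$, \eqref{eq:B} gives $c_x\cdot y=h_i(x)$. So $\{h_i\}$ is the set of non-constant maps $h_y$.

\emph{Converse.} For $f\in S(X)$ let $f_Y:Y\to Y$ be the identity on $Y_0$ and $h_ifh_i^{-1}$ on $h_i(X)$. It is continuous at the points of each copy, since copies are open. Let $y_j\to y\in Y_0$. If $y_j\in Y_0$, then $f_Y(y_j)=y_j$. The other $y_j$ lie in copies $h_{i_j}(X)$. Each copy is compact and misses $y$, so it contains $y_j$ for only finitely many $j$. Hence, if there are infinitely many such $j$, the diameters of $h_{i_j}(X)$ tend to $0$ along them by (ii). Both $y_j$ and $f_Y(y_j)$ lie in $h_{i_j}(X)$, so their distance tends to $0$. In all cases $f_Y(y_j)\to y=f_Y(y)$. So $f_Y$ is continuous. Clearly $f\mapsto f_Y$ is a monoid homomorphism $S(X)\to S(Y)$. Formula \eqref{eq:B} says $\varphi(f)=f_Yv$. Since $v$ is the identity on $Y$, we get $f_Yv\,g_Yv=f_Yg_Yv=(fg)_Yv$.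
\end{proof}

\begin{corollary}\label{cor:targets}
\begin{enumerate}
\item[(a)] If, in Theorem~\ref{thm:B}, $T$ is connected, then $\varphi$ is constant, or $\varphi(f)=hfh^{-1}v$ with a homeomorphism $h:I^N\to v(T)$.
\item[(b)] If $1\le M<N$, every homomorphism $S(I^N)\to S(I^M)$ is constant.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The set $Y=v(T)$ is connected and each copy $h_i(I^N)$ is open and closed in it. So either there is no copy, $Y=Y_0$ and $\varphi(f)=v$ for all $f$; or there is one copy, which is all of $Y$.

(b) Theorem~\ref{thm:B} applies, since $v(I^M)$ is compact and embeds in $\mathbb R^M\times\{0\}\subset\mathbb R^N$. An embedding of $I^N$ into $\mathbb R^M\times\{0\}$ would contradict invariance of domain, because that set has empty interior in $\mathbb R^N$. So there are no copies, and $\varphi(f)=v$ for all $f$.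
\end{proof}

\begin{remark}
The dimension in Theorem~\ref{thm:B} is optimal for every $N$. The map $f\mapsto f\times\mathrm{id}_{[-1,1]}$ is an injective homomorphism of $S([-1,1]^N)$ into $S([-1,1]^{N+1})$ with $v=\mathrm{id}$. It is not of the form $hfh^{-1}v$ with $h$ a homeomorphism of the $N$-cell onto the range of $v$, since that range is an $(N+1)$-cell, which is not homeomorphic to the $N$-cell by invariance of domain. So the conclusion of Corollary~\ref{cor:targets}(a), and with it that of Theorem~\ref{thm:B}, fails for ranges in $\mathbb R^{N+1}$. Here $h_{(x,t)}(x')=(x',t)$ is injective, but its image is not open: Lemma~\ref{lem:open} fails. In Example~\ref{ex:collapse} it is Proposition~\ref{prop:collapsed} that fails.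
\end{remark}

\begin{thebibliography}{9}
\bibitem{Mann} K. Mann, \emph{Automatic continuity for homeomorphism groups and applications}, Geom. Topol. 20 (2016), 3033--3056.

\bibitem{RS} C. Rosendal, S. Solecki, \emph{Automatic continuity of homomorphisms and fixed points on metric compacta}, Israel J. Math. 162 (2007), 349--371.

\bibitem{problems} \emph{Some Open Problems And Directions For Further Research In Semigroups Of Continuous Selfmaps}, \texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp9/bcp9141.pdf}.
\end{thebibliography}
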